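# Equivalent norms with Kottman constant close to 1

## A weighted average of splitting norms

Let $Z$ be a Banach space with a Schauder basis and norm $\|\cdot\|$. Here are the conventions of these notes. All spaces are real. "Interval" means a finite interval of $\mathbb N$, possibly empty, and $Ef$ is the coordinate projection of $f$ onto $E$. We write $E<F$ for $\max E<\min F$, and $N\le E$ for $N\le \min E$; for finitely supported vectors these relations refer to supports. In a list $E_1<\dots<E_m$ of successive intervals some may be empty, and the order condition then concerns the nonempty ones. $P_n$ is the projection onto coordinates $1,\dots,n$. The basis is **bimonotone** if $\|Ef\|\le\|f\|$ for all intervals $E$; letting the right end of $E$ tend to infinity, we then also have $\|f-P_nf\|\le\|f\|$.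

Assume the basis of $Z$ is bimonotone. Fix $k\ge 1$ and $\lambda\ge1$. For $j\ge0$ put
$$\Phi_j(f)=\sup\Big\{\sum_{i=1}^{2^j}\|E_if\| : E_1<\dots<E_{2^j}\text{ intervals}\Big\},\qquad |f|=\frac1k\sum_{j=0}^{k-1}\lambda^{-j}\,\Phi_j(f). \tag{1}$$

So $\Phi_j(f)$ records how much norm one can collect by cutting $f$ into $2^j$ successive pieces, and $|f|$ averages this information over the scales $j=0,\dots,k-1$ with geometric weights.

A small example: in $\ell_1$ the pieces add up to at most the whole, so $\Phi_j=\|\cdot\|$ for all $j$. In $\ell_2$, Cauchy–Schwarz gives $\sum_{i\le 2^j}\|E_if\|\le 2^{j/2}\|f\|$, with equality for $f=e_1+\dots+e_{2^j}$ cut into singletons.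

Some elementary properties hold in general. Each $\Phi_j$ is a seminorm, being a supremum of sums of seminorms. By bimonotonicity, and since $P_nf\to f$, we have $\Phi_0(f)=\|f\|$. Also $\Phi_j(f)\le2^j\|f\|$. Keeping only the term $j=0$ for the lower bound, and using $\lambda\ge1$ and $\sum_{j<k}2^j<2^k$ for the upper bound,
$$\tfrac1k\|f\|\le|f|\le2^k\|f\| ,\tag{2}$$
so $|\cdot|$ is an equivalent norm. Finally, $\Phi_j(Ef)\le\Phi_j(f)$ for each interval $E$, because the sets $E_i\cap E$ are again successive intervals; so the basis is bimonotone for $|\cdot|$ too.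

What is this norm for? With $\lambda$ chosen suitably it satisfies
$$|f|+|g|\le\lambda\,|f+g|\qquad\text{for } f<g \text{ far out along the basis.}\tag{3}$$
Read on the dual space, (3) says that two successive vectors $u<v$ far out satisfy $|u-v|\le\lambda\max(|u|,|v|)$. When the dual is reflexive, this prevents its unit ball from containing sequences that are more than $\lambda$-separated. For suitable $Z$ we shall be able to take $\lambda$ as close to $1$ as we like. This answers the following question.

## Separated sequences in the unit ball, up to renorming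

Let $X$ be an infinite-dimensional Banach space with unit ball $B_X$ and unit sphere $S_X$. A set $\mathcal A\subseteq X$ is **$\delta$-separated** ($\delta>0$) if $\|a-b\|\ge\delta$ for all $a\ne b$ in $\mathcal A$. The **Kottman constant** of $X$ is
$$K(X)=\sup\{\sigma>0: B_X\text{ contains a }\sigma\text{-separated sequence}\}.$$
Using $S_X$ instead of $B_X$ gives the same value. The triangle inequality gives $K(X)\le2$. The Elton–Odell theorem (1981) says that $S_X$ contains a $(1+\varepsilon)$-separated sequence for some $\varepsilon>0$; hence $K(X)>1$ for every infinite-dimensional $X$.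

The number $K(X)$ depends on the norm. To remove this dependence put
$$\widetilde K(X)=\inf\{K(\mathcal Y):\mathcal Y\text{ isomorphic to }X\},$$
equivalently the infimum of $K(X,|\cdot|)$ over all equivalent norms. Clearly $1\le\widetilde K(X)\le2$. Each $K(\mathcal Y)$ exceeds $1$, but the infimum might not. It is known that $\widetilde K(X)>1$ if $X$ contains $c_0$ or $\ell_p$ for some $1\le p<\infty$. Is $\widetilde K(X)>1$ for *every* infinite-dimensional $X$?

Let us compute $K$ in the simplest spaces, with their usual norms.

In $\ell_1$ the unit vectors are $2$-separated, so $K(\ell_1)=2$.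

In $\ell_p$ with $1<p<\infty$, the unit vectors are $2^{1/p}$-separated. Conversely, let $(x_n)$ be $\sigma$-separated in the ball. Pass to a subsequence with $x_n\to x$ weakly, put $w_n=x_n-x$, and assume $\|w_n\|\to r$. For a fixed $y$ we have $\|y+w_n\|^p\to\|y\|^p+r^p$: up to a small error $y$ lives on finitely many coordinates, and on those $w_n\to0$. Taking $y=x$ gives $\|x\|^p+r^p\le1$, so $r\le1$. The same fact for the weakly null sequence $(-w_m)_m$ and $y=w_n$ gives $\lim_m\|w_n-w_m\|^p=\|w_n\|^p+r^p$, and letting $n\to\infty$ we get $\sigma^p\le2r^p\le2$. So $K(\ell_p)=2^{1/p}$.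

In $c_0$ put $x_n=e_1+\dots+e_n-e_{n+1}$. For $n<m$ the vectors $x_n,x_m$ have entries $-1$ and $+1$ at coordinate $n+1$, so $\|x_n-x_m\|=2$ and $K(c_0)=2$. This sequence has no weak limit in $c_0$. Suppose instead that $(x_n)$ in the ball of $c_0$ converges weakly to $x\in c_0$, and put $w_n=x_n-x$. On finitely many coordinates $w_n\to0$, and off them $x$ is small, so $\limsup\|w_n\|\le1$. For fixed $n$, $\limsup_m\|w_n-w_m\|\le\max(\|w_n\|,\limsup_m\|w_m\|)$. So a weakly convergent sequence in the ball of $c_0$ is never $\sigma$-separated with $\sigma>1$.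

This suggests what to look for: a *reflexive* space, so that bounded sequences have weakly convergent subsequences, in which successive vectors far out along the basis behave like those of $c_0$. The main result is the following.

**Theorem 1.** Let $T$ be the Figiel–Johnson Tsirelson space, so that $T^*$ is Tsirelson's original space. Then $\widetilde K(T^*)=1$. More precisely, for every $k\ge1$ there is an equivalent norm $|\cdot|_k$ on $T^*$ with $1<K(T^*,|\cdot|_k)\le2^{1/k}$. The infimum $1$ is not attained.

So the answer to the question is no. After the proof we place Theorem 1 between two general bounds: an upper bound for $\widetilde K$ in reflexive spaces with a basis (Theorem 2), and a lower bound by spreading models (Theorem 3).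

## The space $T$, and the value $K(T^*)=2$ in its own norm

$T$ is the completion of $c_{00}$ under the norm satisfying
$$\|x\|=\max\Big\{\|x\|_\infty,\ \tfrac12\sup\sum_{i=1}^n\|E_ix\|\Big\},\tag{4}$$
where the supremum is over all $n$ and all finite sets $n\le E_1<\dots<E_n$. By Figiel and Johnson (Compositio Math. 29 (1974)), this norm exists, the unit vectors form a $1$-unconditional basis (hence a bimonotone one), and $T$ is reflexive.

Here is a computation to get used to (4). Let $x=e_{m_1}+\dots+e_{m_q}$ with $q\le m_1<\dots<m_q$. Then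
$$\|x\|=\max(1,q/2).\tag{5}$$
Taking the $q$ singletons $E_i=\{m_i\}$, which is allowed because $q\le m_1$, gives $\|x\|\ge q/2$; and $\|x\|\ge\|x\|_\infty=1$. For the upper bound, in any sum in (4) the vector $E_ix$ is a sum of $q_i$ unit vectors with $\sum q_i\le q$, so $\tfrac12\sum\|E_ix\|\le\tfrac12\sum q_i\le q/2$.

The following estimate is the sense in which $T$ looks like $\ell_1$ far out.

**Estimate (6).** If $h\in T$ is supported in $[2^k,\infty)$ and $E_1<\dots<E_{2^k}$ are intervals, then
$$\sum_{i=1}^{2^k}\|E_ih\|\le2\,\|h\|.\tag{6}$$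
Intersecting the $E_i$ with $[2^k,\infty)$ does not change $E_ih$. Discard the empty sets. If nothing is left, the sum is $0$. Otherwise $n'\le2^k$ nonempty sets are left, the first of which has minimum at least $2^k\ge n'$, so they are admissible in (4). This gives (6) for $h\in c_{00}$. For general $h$ apply it to $P_mh$, which is also supported in $[2^k,\infty)$, and let $m\to\infty$; both sides are continuous in $h$ for fixed intervals.

Dually, if $x_1<\dots<x_{2^k}$ are in the unit ball of $T^*$ with supports in $[2^k,\infty)$, let $E_i\subset[2^k,\infty)$ be the smallest interval containing $\operatorname{supp}x_i$. For $f\in T$ with $\|f\|\le1$, and $h$ the restriction of $f$ to $[2^k,\infty)$, we get $f(\sum x_i)=\sum(E_ih)(x_i)\le\sum\|E_ih\|\le2$. So $\|\sum x_i\|\le2$, as in $c_0$ but with $2$ in place of $1$.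

The first thing to try is therefore $T^*$ with its own norm. This fails completely. For $2\le m<n$, formula (5) gives $\|e_m+e_n\|=1$. Hence the coordinate functionals satisfy, by $1$-unconditionality,
$$\|e_m^*-e_n^*\|=\|e_m^*+e_n^*\|\ge(e_m^*+e_n^*)(e_m+e_n)=2 .$$
Also $\|e_n^*\|=1$, because $\|\cdot\|\ge\|\cdot\|_\infty$ and $\|e_n\|=1$. So $(e_n^*)_{n\ge2}$ is a $2$-separated sequence in the unit sphere of $T^*$, and $K(T^*)=2$, the largest possible value. The factor $2$ in (6) costs everything when we use (6) for only two pieces. But (6) has the *same* factor $2$ for $2^k$ pieces, and $2^k$ pieces arise from $k$ successive doublings. A renorming should distribute the factor $2$ over the $k$ doublings, at a price of $2^{1/k}$ each.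

## Each single splitting norm loses a factor $4/3$

We look for an equivalent norm on $T$ satisfying (3) with $\lambda=2^{1/k}$. The natural candidates are the $\Phi_j$. If $f<g$, cutting $f$ into $2^j$ pieces and $g$ into $2^j$ pieces cuts $f+g$ into $2^{j+1}$ pieces, so
$$\Phi_j(f)+\Phi_j(g)\le\Phi_{j+1}(f+g).\tag{7}$$
If we knew that $\Phi_{j+1}(h)\le\lambda\Phi_j(h)$, the norm $\Phi_j$ would do. By (6), for $h\neq0$ supported in $[2^k,\infty)$,
$$\prod_{j=0}^{k-1}\frac{\Phi_{j+1}(h)}{\Phi_j(h)}=\frac{\Phi_k(h)}{\Phi_0(h)}\le2 ,$$
so *some* $j<k$ satisfies $\Phi_{j+1}(h)\le2^{1/k}\Phi_j(h)$. But this $j$ depends on $h$, and no fixed $j$ works. Let $f<g$ be sums of $2^j$ unit vectors each, with supports in $[2^{j+1},\infty)$. Cutting into singletons gives $\Phi_j(f)\ge 2^j$, and the triangle inequality gives $\Phi_j(f)\le2^j$; the same holds for $g$. Now cut $f+g$ into $2^j$ intervals containing $q_1,\dots,q_{2^j}$ of its unit vectors. By (5) a piece with $q_i\ge1$ has norm $\max(1,q_i/2)\le q_i/2+\tfrac12$, and an empty piece has norm $0$. As $\sum q_i\le2^{j+1}$, the sum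 is at most $2^j+\tfrac12 2^j$. Thus
$$\Phi_j(f)+\Phi_j(g)=2^{j+1}\ge\tfrac43\,\Phi_j(f+g),$$
however far out $f$ and $g$ lie. A single $\Phi_j$ is defeated by vectors of its own scale.

The remedy is not to choose $j$. Add up all the $\Phi_j$ with weights $\lambda^{-j}$. Then (7) shifts the sum by one index, the shift costs exactly one factor $\lambda$, and only the two end terms fail to match. Their comparison is the inequality $\Phi_k\le2\Phi_0$, which (6) provides. That is the norm (1).

Before the proof, a test with $k=2$, $\lambda=\sqrt2$ and $f=e_m$, $g=e_n$, $2\le m<n$. We have $\Phi_0(e_m)=\Phi_1(e_m)=1$, $\Phi_0(e_m+e_n)=1$ and $\Phi_1(e_m+e_n)=2$. So $|e_m|+|e_n|=1+\tfrac1{\sqrt2}$ and $|e_m+e_n|=\tfrac12(1+\sqrt2)$, and the quotient is $\frac{2+\sqrt2}{1+\sqrt2}=\sqrt2=\lambda$, where the old norm gave $2$.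

## From $2^k$ pieces to a renorming with constant $b^{1/k}$

Recall two textbook facts. If a reflexive space $Z$ has a basis, the basis is shrinking (James), which means that the biorthogonal functionals form a basis of $Z^*$. And a bounded sequence in a reflexive space has a weakly convergent subsequence.

**Proposition.** Let $Z$ be a reflexive Banach space with a bimonotone basis and let $X=Z^*$. Suppose $k,N\in\mathbb N$ and $b\ge1$ satisfy
$$\sum_{i=1}^{2^k}\|E_ih\|\le b\,\|h\|\quad\text{for all }h\in Z\text{ supported in }[N,\infty)\text{ and all successive intervals }E_1<\dots<E_{2^k}.\tag{8}$$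
Then $X$ has an equivalent norm $|\cdot|$ with $K(X,|\cdot|)\le\lambda:=b^{1/k}$.

Equip $Z$ with the norm $|\cdot|$ from (1), with this $k$ and $\lambda=b^{1/k}\ge1$. By (2) it is equivalent to $\|\cdot\|$, and the basis is bimonotone for it.

**Step 1: the lower estimate on $Z$.** This step proves (3): if $f,g\in Z$ are supported in intervals $I<J$ contained in $[N,\infty)$, then
$$|f|+|g|\le\lambda\,|f+g|.\tag{9}$$

First we verify (7) for every $j\ge0$. Given successive intervals $(E_i)_{i\le2^j}$ and $(F_i)_{i\le2^j}$, the sets $E_1\cap I,\dots,E_{2^j}\cap I,F_1\cap J,\dots,F_{2^j}\cap J$ are $2^{j+1}$ successive intervals. Since $g$ vanishes on $I$ and $f$ lives on $I$, $(E_i\cap I)(f+g)=E_if$; likewise $(F_i\cap J)(f+g)=F_ig$. Hence $\sum\|E_if\|+\sum\|F_ig\|\le\Phi_{j+1}(f+g)$, and taking suprema gives (7).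

Now separate the term $j=0$ in $k|f+g|$, shift the index in the rest and apply (7):
$$\begin{aligned}k|f+g|&=\|f+g\|+\sum_{j=0}^{k-2}\lambda^{-j-1}\Phi_{j+1}(f+g)\\
&\ge\|f+g\|+\lambda^{-1}\sum_{j=0}^{k-2}\lambda^{-j}\big(\Phi_j(f)+\Phi_j(g)\big)\\
&=\lambda^{-1}k\big(|f|+|g|\big)+\Big[\|f+g\|-\lambda^{-k}\big(\Phi_{k-1}(f)+\Phi_{k-1}(g)\big)\Big].\end{aligned}$$
In the last line we completed the sum by its term $j=k-1$, which is $\lambda^{-1}\lambda^{-(k-1)}(\Phi_{k-1}(f)+\Phi_{k-1}(g))$, and subtracted it again. By (7) with $j=k-1$, and by (8) applied to $h=f+g$, which is supported in $[N,\infty)$,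
$$\Phi_{k-1}(f)+\Phi_{k-1}(g)\le\Phi_k(f+g)\le b\,\|f+g\|=\lambda^k\|f+g\| .$$
So the bracket is nonnegative, and (9) follows.

**Step 2: the upper estimate on $X$.** This step dualizes (9). For $x\in X=Z^*$ let $|x|=\sup\{f(x):f\in Z,\ |f|\le1\}$, where $f(x)$ denotes the pairing. This is the dual norm of $|\cdot|$, hence an equivalent norm on $X$. Since $Z$ is reflexive, the biorthogonal functionals form a basis of $X$. It is bimonotone for $|\cdot|$, because $f(Ex)=(Ef)(x)\le|Ef|\,|x|\le|f|\,|x|$. We claim: if $u<v$ are finitely supported in $X$ with supports in $[N,\infty)$, then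
$$|u-v|\le\lambda\max(|u|,|v|).\tag{10}$$
If $u$ or $v$ is zero this is clear since $\lambda\ge1$. Otherwise choose adjacent intervals $I<J$ in $[N,\infty)$ with $\operatorname{supp}u\subset I$ and $\operatorname{supp}v\subset J$, so that $I\cup J$ is an interval. For $|f|\le1$, by (9) applied to $If$ and $Jf$ and then by bimonotonicity,
$$\begin{aligned}f(u-v)&=(If)(u)-(Jf)(v)\le(|If|+|Jf|)\max(|u|,|v|)\\&\le\lambda\,|(I\cup J)f|\max(|u|,|v|)\le\lambda\max(|u|,|v|).\end{aligned}$$
Taking the supremum over $f$ gives (10).

**Step 3: the bound $K(X,|\cdot|)\le\lambda$.** This step reduces an arbitrary separated sequence to two successive finitely supported vectors, to which (10) applies. Let $(x_n)$ be a $\sigma$-separated sequence in the unit ball of $(X,|\cdot|)$. Since $X$ is reflexive, pass to a subsequence with $x_n\to x$ weakly, and put $w_n=x_n-x$, a weakly null sequence. Fix $\eta>0$ and choose in order: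

* $M\ge N$ with $|x-P_Mx|<\eta$;
* $n$ with $|P_Mw_n|<\eta$, which is possible because $P_M$ has finite rank, so that $P_Mw_n\to0$ in norm; then $M'>M$ with $|w_n-P_{M'}w_n|<\eta$; let $u=(M,M']\,w_n$;
* $m>n$ with $|P_{M'}w_m|<\eta$; then $M''>M'$ with $|w_m-P_{M''}w_m|<\eta$; let $v=(M',M'']\,w_m$.

Since $w_n-u=P_Mw_n+(w_n-P_{M'}w_n)$, we have $|w_n-u|\le2\eta$, and likewise $|w_m-v|\le2\eta$. We must not lose anything in the norm of $u$: a priori $|w_n|$ is only bounded by $2$. But $u=(M,M']x_n-(M,M']x$, and $(M,M']x=(M,M'](x-P_Mx)$, so by bimonotonicity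
$$|u|\le|(M,M']x_n|+|(M,M'](x-P_Mx)|\le1+\eta .$$
The same computation with $(M',M'']$, where $M'>M$, gives $|v|\le1+\eta$. The supports of $u<v$ lie in $[N,\infty)$, so (10) yields
$$\sigma\le|x_n-x_m|=|w_n-w_m|\le4\eta+|u-v|\le4\eta+\lambda(1+\eta).$$
Letting $\eta\to0$ gives $\sigma\le\lambda$. $\blacksquare$

## The value $\widetilde K(T^*)=1$

**Proof of Theorem 1.** Fix $k$. The space $Z=T$ is reflexive with a bimonotone basis, and estimate (6) is exactly condition (8) with $N=2^k$ and $b=2$. The Proposition gives an equivalent norm $|\cdot|_k$ on $T^*$ with $K(T^*,|\cdot|_k)\le2^{1/k}$. Hence $\widetilde K(T^*)\le\inf_k2^{1/k}=1$. By Elton–Odell, $K(\mathcal Y)>1$ for every infinite-dimensional $\mathcal Y$. So $K(T^*,|\cdot|_k)>1$ for each $k$, $\widetilde K(T^*)=1$, and the infimum is not attained. $\blacksquare$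

## An upper bound from sums of blocks

The Proposition used $T$ only through (8). Condition (8) on $Z$ is dual to an upper estimate on sums of successive vectors in $X=Z^*$, so we can phrase the result on $X$ alone.

**Theorem 2.** Let $X$ be reflexive with a Schauder basis, and let
$$b_n=\inf_N\ \sup\Big\{\Big\|\sum_{i=1}^nx_i\Big\|:x_i\in X\text{ finitely supported},\ \|x_i\|\le1,\ N\le x_1<\dots<x_n\Big\},$$
where zero vectors are allowed. Then $\widetilde K(X)\le\liminf_kb_{2^k}^{1/k}$. In particular, if $\log b_n=o(\log n)$ (for example, if $X$ is asymptotic-$c_0$), then $\widetilde K(X)=1$, and the same holds for every infinite-dimensional closed subspace of $X$.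

Here asymptotic-$c_0$ (with respect to the basis) means that there is a constant $D$ with $b_n\le D$ for all $n$. The dual computation after (6) shows that $b_{2^k}\le2$ for $X=T^*$. In $\ell_p$ with the unit vector basis, $b_n=n^{1/p}$.

**Step 1: a bimonotone norm.** The Proposition needs a bimonotone basis. Let $C$ be the basis constant and $\|x\|'=\sup_E\|Ex\|$ over intervals $E$. Since $P_nx\to x$, and since an interval projection is a difference of two partial sum projections (or is one itself), $\|\cdot\|\le\|\cdot\|'\le2C\|\cdot\|$. Since $FE=F\cap E$ as projections, $\|Ex\|'\le\|x\|'$, so the basis is bimonotone for $\|\cdot\|'$. If $\|x_i\|'\le1$ then $\|x_i\|\le1$, and $\|\sum x_i\|'\le2C\|\sum x_i\|$; so the constants $b'_n$ computed with $\|\cdot\|'$ satisfy $b_n'\le2Cb_n$. From now on $X$ carries $\|\cdot\|'$. Let $Z=X^*$ with the dual norm and the biorthogonal functionals, which form a basis because $X$ is reflexive. It is bimonotone by the duality computation in Step 2 of the Proposition. $Z$ is reflexive and $X=Z^*$, with the original basis of $X$ as the biorthogonal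 functionals. We write $\|\cdot\|$ for the norm of $Z$.

**Step 2: condition (8).** This step converts the upper estimate on $X$ into (8) on $Z$. Fix $k$ and $\delta>0$ and put $b=b'_{2^k}+\delta$. One nonzero normalized vector and zeros elsewhere show $b'_{2^k}\ge1$, so $b\ge1$. Choose $N$ such that $\|\sum_{i\le2^k}x_i\|'\le b$ for all $N\le x_1<\dots<x_{2^k}$ in the unit ball. Let $h\in Z$ be supported in $[N,\infty)$ and let $E_1<\dots<E_{2^k}$ be intervals. Intersecting them with $[N,\infty)$ does not change $E_ih$, so assume $E_i\subset[N,\infty)$. Given $\eta>0$, choose finitely supported $y_i$ with $\|y_i\|'\le1$ and $(E_ih)(y_i)\ge\|E_ih\|-\eta$; finitely supported vectors suffice, since $\|P_ny\|'\le\|y\|'$ and $P_ny\to y$. Let $x_i=E_iy_i$. Then $\|x_i\|'\le1$, the $x_i$ are successive with supports in $[N,\infty)$ (some may be zero), and $h(x_i)=h(E_iy_i)=(E_ih)(y_i)$. So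
$$\sum_{i=1}^{2^k}\|E_ih\|-2^k\eta\le\sum_{i=1}^{2^k}h(x_i)=h\Big(\sum_{i=1}^{2^k}x_i\Big)\le b\,\|h\| .$$
Letting $\eta\to0$ gives (8).

**Step 3: conclusion.** It remains to let the parameters run. The Proposition gives $\widetilde K(X)\le(b'_{2^k}+\delta)^{1/k}\le(2Cb_{2^k}+\delta)^{1/k}$. Let $\delta\to0$, then take $\liminf_k$; since $(2C)^{1/k}\to1$, we get $\widetilde K(X)\le\liminf_kb_{2^k}^{1/k}$. If $\log b_n=o(\log n)$, then $b_{2^k}^{1/k}=\exp(\tfrac1k\log b_{2^k})\to1$, and $\widetilde K\ge1$ always, so $\widetilde K(X)=1$. A bounded sequence $(b_n)$ satisfies this condition. Finally, let $X_0\subset X$ be a closed infinite-dimensional subspace. Equivalent norms on $X$ restrict to equivalent norms on $X_0$, and a separated sequence in the ball of $X_0$ is one in the ball of $X$. So $\widetilde K(X_0)\le\widetilde K(X)$, and $\widetilde K(X)=1$ forces $\widetilde K(X_0)=1$. $\blacksquare$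

## A lower bound from spreading models

In the opposite direction we need a quantity that no renorming can hide. Let $(w_n)$ be a weakly null sequence bounded and bounded away from zero (for instance a normalized one). By Brunel–Sucheston it has a subsequence, still called $(w_n)$, for which all the limits
$$\Big\|\sum_{i=1}^ma_ie_i\Big\|:=\lim_{\substack{n_1<\dots<n_m\\ n_1\to\infty}}\Big\|\sum_{i=1}^ma_iw_{n_i}\Big\|\tag{11}$$
exist, and (11) defines a norm on finitely supported scalar sequences. The sequence $(e_i)$ of unit vectors with this norm is the **spreading model** generated by $(w_n)$. It is *spreading*: $\|\sum a_ie_{l_i}\|=\|\sum a_ie_i\|$ for $l_1<l_2<\cdots$. For example, the unit vector basis of $\ell_p$, $1<p<\infty$, generates itself.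

**Theorem 3.** For infinite-dimensional $X$ in which normalized weakly null sequences exist, let $s_n(X)$ be the supremum of $\|\sum_{i=1}^ne_i\|$ over all spreading models $(e_i)$ of normalized weakly null sequences in $X$. Then $\widetilde K(X)\ge\limsup_ks_{2^k}(X)^{1/k}$. Consequently, if $\widetilde K(X)=1$, then $X$ is reflexive and $s_n(X)=n^{o(1)}$.

**Step 1: suppression.** This step shows that in such a spreading model, dropping coordinates does not increase the norm:
$$\Big\|\sum_{i\in A}a_ie_i\Big\|\le\Big\|\sum_{i=1}^ma_ie_i\Big\|\qquad(A\subset\{1,\dots,m\}).\tag{12}$$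
This is the $1$-suppression unconditionality of Brunel–Sucheston (see Beauzamy–Lapresté, *Modèles étalés des espaces de Banach*); here is a proof. It suffices to drop one index $i_0$. Let $\varepsilon>0$. Choose $n_0$ such that for $n_0\le n_1<\dots<n_m$ the norms of $\sum_ia_iw_{n_i}$ and of $\sum_{i\ne i_0}a_iw_{n_i}$ are within $\varepsilon$ of their limits in (11). Fix such $n_1<\dots<n_{i_0-1}$. Since $(w_n)$ is weakly null, Mazur's theorem gives a finite set $F$ of indices, all at least $n_0$ and larger than $n_{i_0-1}$, and a convex combination with $\|\sum_{n\in F}c_nw_n\|<\varepsilon$. Now choose $n_{i_0+1}<\dots<n_m$ beyond $\max F$. For each $n\in F$,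
$$\Big\|\sum_{i\ne i_0}a_iw_{n_i}+a_{i_0}w_n\Big\|\le\Big\|\sum_ia_ie_i\Big\|+\varepsilon .$$
Averaging these vectors with the weights $c_n$ gives $\|\sum_{i\ne i_0}a_iw_{n_i}+a_{i_0}\sum_{n\in F}c_nw_n\|\le\|\sum_ia_ie_i\|+\varepsilon$. Hence $\|\sum_{i\ne i_0}a_ie_i\|\le\|\sum_ia_ie_i\|+2\varepsilon+|a_{i_0}|\varepsilon$, and $\varepsilon\to0$.

**Step 2: set-up for a renorming.** This step fixes the vectors on which $K$ will be tested. Let $|\cdot|$ be an equivalent norm on $X$ with $\|x\|\le A|x|$ and $|x|\le B\|x\|$, and let $\kappa=K(X,|\cdot|)$. Let $(w_n)$ be $\|\cdot\|$-normalized and weakly null, with spreading model $(e_i)$. Pass to a subsequence that generates a spreading model for $|\cdot|$ as well; the spreading model for $\|\cdot\|$ does not change. Write $|\sum a_ie_i|$ for the $|\cdot|$-norm. Taking limits in (11), $\|\sum a_ie_i\|\le A|\sum a_ie_i|$ and $|\sum a_ie_i|\le B\|\sum a_ie_i\|$. Define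
$$u^0=e_1,\qquad u^{k+1}=u^k-\tilde u^k,$$
where $\tilde u^k$ is the translate of $u^k$ by $2^k$ places. So $u^1=e_1-e_2$, $u^2=e_1-e_2-e_3+e_4$, and in general $u^k=\sum_{i\le2^k}t_ie_i$ with $t_i=\pm1$. For $k\ge1$ exactly half of the signs are $+$, because the second half of $u^k$ has plus signs exactly where the first half has minus signs.

**Step 3: one doubling costs at most $\kappa$.** We claim
$$|u^{k+1}|\le\kappa\,|u^k| .\tag{13}$$
Let $y_j=\sum_{i\le2^k}t_iw_{n_{j,i}}$, where $n_{1,1}<\dots<n_{1,2^k}<n_{2,1}<\cdots$. By (11), $|y_j|\to c:=|u^k|$, and $|y_j-y_l|\to d:=|u^{k+1}|$ as $j<l$, $j\to\infty$, since for $j<l$ all the indices in $y_j$ precede those in $y_l$. If $d=0$, (13) is clear. If $d>0$, let $0<\eta<d$. For some $j_0$ the sequence $(y_j/(c+\eta))_{j\ge j_0}$ lies in the unit ball of $(X,|\cdot|)$ and is $(d-\eta)/(c+\eta)$-separated. So $d-\eta\le\kappa(c+\eta)$, and $\eta\to0$ gives (13).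

**Step 4: the bound.** We pass from $u^{k+1}$ to a sum with all signs positive. By (13) and $|u^0|\le B\|e_1\|=B$, $|u^k|\le B\kappa^k$ for all $k$. By (12) for $|\cdot|$, keeping only the $2^k$ positive coordinates of $u^{k+1}$ does not increase the norm, and by the spreading property what is left has the norm of $\sum_{i\le2^k}e_i$. Thus
$$\Big\|\sum_{i\le2^k}e_i\Big\|\le A\,\Big|\sum_{i\le2^k}e_i\Big|\le A\,|u^{k+1}|\le AB\,\kappa^{k+1}.$$
The constants do not depend on $(w_n)$, so $s_{2^k}(X)\le AB\,\kappa^{k+1}$. Taking $k$-th roots, $\limsup_ks_{2^k}(X)^{1/k}\le\kappa$. The infimum over equivalent norms gives $\widetilde K(X)\ge\limsup_ks_{2^k}(X)^{1/k}$.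

**Step 5: the case $\widetilde K(X)=1$.** This step extracts the necessary conditions. Kryczka and Prus (*Separated sequences in nonreflexive Banach spaces*, Proc. AMS 129 (2001), 155–163) proved that $K(\mathcal Y)\ge4^{1/5}$ for every nonreflexive $\mathcal Y$. Nonreflexivity is preserved by isomorphism, so $\widetilde K(X)\ge4^{1/5}>1$ for nonreflexive $X$. Hence $\widetilde K(X)=1$ forces $X$ to be reflexive. Then normalized weakly null sequences exist: $X$ contains a normalized basic sequence, and a basic sequence in a reflexive space is shrinking in its closed span, so that a normalized one is weakly null. By (12), $s_n\ge\|e_1\|=1$, and $s_n\le s_m$ for $n\le m$. From $\limsup_ks_{2^k}^{1/k}\le1$ we get $s_{2^k}=2^{o(k)}$, and for $2^k\le n<2^{k+1}$ we have $1\le s_n\le s_{2^{k+1}}=2^{o(k)}$. So $s_n=n^{o(1)}$. $\blacksquare$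

These notes do not prove a characterization of the spaces with $\widetilde K(X)=1$. For reflexive spaces with a basis, Theorem 2 gives a sufficient condition on blocks, $b_n=n^{o(1)}$. Theorem 3 gives necessary conditions: reflexivity, and $s_n=n^{o(1)}$ on spreading models.

## The values of $\widetilde K$: $\ell_p$, $L_p$ and the interval $[1,2]$

**Corollary 4.**

* (a) If $X$ is reflexive with a basis, then $\limsup_ks_{2^k}^{1/k}\le\widetilde K(X)\le\liminf_kb_{2^k}^{1/k}$.
* (b) For $1<p<\infty$, $\widetilde K(\ell_p)=2^{1/p}$ and $\widetilde K(L_p[0,1])=2^{1/\min(p,2)}$.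
* (c) The set of values of $\widetilde K$ over all infinite-dimensional spaces is exactly $[1,2]$.

**Proof of (a).** A reflexive infinite-dimensional space contains normalized weakly null sequences, by Step 5 above. So both theorems apply.

**Proof of (b).** In $\ell_p$, successive blocks in the unit ball satisfy $\|\sum_{i\le n}x_i\|=(\sum\|x_i\|^p)^{1/p}\le n^{1/p}$, with equality for unit vectors, so $b_n=n^{1/p}$. The unit vector basis is weakly null and is its own spreading model, so $s_n\ge n^{1/p}$. With $n=2^k$, (a) gives $\widetilde K(\ell_p)=2^{1/p}$.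

For $L_p=L_p[0,1]$ let $r=\min(p,2)$. For the upper bound, recall that the Haar basis is unconditional and that $L_p$ has type $r$: there is a constant $\tau$ such that the average of $\|\sum\varepsilon_ix_i\|$ over all signs is at most $\tau(\sum\|x_i\|^r)^{1/r}$. For successive blocks $x_i$ of the Haar basis, unconditionality bounds $\|\sum x_i\|$ by a constant times $\|\sum\varepsilon_ix_i\|$ for each choice of signs. Averaging over signs, we get for blocks in the unit ball
$$\Big\|\sum_{i\le n}x_i\Big\|\le C\Big(\sum_{i\le n}\|x_i\|^r\Big)^{1/r}\le Cn^{1/r}$$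
with $C$ independent of $n$. So $b_{2^k}^{1/k}\le C^{1/k}2^{1/r}$, and Theorem 2 gives $\widetilde K(L_p)\le2^{1/r}$. For the lower bound, $L_p$ contains $\ell_r$ isomorphically: if $p\le2$ take normalized disjointly supported functions, which span $\ell_p$; if $p>2$ take the Rademacher functions, which span $\ell_2$ by Khintchine's inequality. Any equivalent norm on $L_p$ restricts to an equivalent norm on this copy of $\ell_r$, and $K$ does not increase on passing to a subspace. So $\widetilde K(L_p)\ge\widetilde K(\ell_r)=2^{1/r}$.

**Proof of (c).** Always $1\le\widetilde K\le2$. The value $1$ is attained at $T^*$ by Theorem 1. The values in $(1,2)$ are $2^{1/p}=\widetilde K(\ell_p)$ with $1<p<\infty$. The value $2$ is attained at $\ell_1$: by James' distortion theorem, for every equivalent norm $|\cdot|$ on $\ell_1$ and every $\varepsilon\in(0,1)$ there are $|\cdot|$-normalized vectors $x_1,x_2,\dots$ with $|\sum a_ix_i|\ge(1-\varepsilon)\sum|a_i|$. In particular $|x_i-x_j|\ge2(1-\varepsilon)$ for $i\ne j$, so $K(\ell_1,|\cdot|)=2$. $\blacksquare$
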